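\title{The sums $\sum_k\binom nk^p$ have no closed form for $p\ge3$}

\begin{abstract}
We prove that for every integer $p\ge3$ the sum $f_p(n)=\sum_k\binom nk^p$ is not equal, for all large $n$, to a finite sum of hypergeometric terms whose term ratios are rational functions with complex coefficients. The sum splits exactly into finitely many integrals, one for each saddle point. A closed form would force the dominant integral, as an analytic function of $z=n$, to be $2^{pz}$ times a finite sum of quotients of Gamma functions, and such a function is $O(2^{pz}|z|^K)$ along suitable sequences $z\to-\infty$. An explicit continuation to the left half plane shows that the dominant integral is exponentially larger there.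
\end{abstract}

\section{Introduction}\label{sec:intro}

Following Petkov\v{s}ek, Wilf and Zeilberger \cite{AB}, we call a complex-valued function $t(n)$, defined for all sufficiently large integers $n$, a \emph{hypergeometric term} if $t(n+1)/t(n)$ is a rational function of $n$ with coefficients in $\mathbb C$. A function $f(n)$ \emph{has closed form} if there are a fixed integer $m$ and hypergeometric terms $t_1,\dots,t_m$ with $f(n)=t_1(n)+\dots+t_m(n)$ for all sufficiently large $n$. A term that vanishes for all large $n$ can be dropped from such a sum, so we assume that every term is nonzero for all large $n$. Powers $\rho^n$, factorials, rational functions, and their products and quotients are hypergeometric terms. The definition thus asks whether $f$ is a sum of a bounded number of product formulas.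

For a positive integer $p$ let
\[
f_p(n)=\sum_k\binom nk^p .
\]
The number of summands grows with $n$, but for small $p$ the sum collapses: $f_1(n)=2^n$ and $f_2(n)=\binom{2n}n$. For $p=3$ the value $f_3(4)=1+64+216+64+1=2\cdot173$ does not look like the value of a product of factorials, and one guesses that the collapse stops at $p=2$. Such evidence says little about a sum of several terms with complex parameters. From the linear recurrences satisfied by $f_p$ (obtained, for example, by Zeilberger's algorithm) and Petkov\v{s}ek's algorithm it has been shown that $f_p$ has no closed form for $3\le p\le5$. For $6\le p\le8$ it has been shown in the weaker sense that $f_p$ is not a sum of hypergeometric terms whose term ratios have coefficients in a field that is at most a quadratic extension of $\mathbb Q$. The problem for all $p$ is posed in \cite{source}: ``The general case for these $p$th power sums remains open.'' We settle it.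

\begin{theorem}\label{thm:main}
Let $p\ge3$ be an integer. Then $f_p(n)=\sum_k\binom nk^p$ is not equal, for all sufficiently large $n$, to a finite sum of hypergeometric terms with term ratios in $\mathbb C(n)$.
\end{theorem}

The proof is analytic and uses no recurrence. The behavior of $f_p(n)$ as $n\to+\infty$ shows no obstruction by itself. We shall see that $f_p(n)\sim c\,2^{pn}n^{-\beta}$ with $c>0$ and $\beta=(p-1)/2$, which is the growth of the hypergeometric term $2^{pn}\Gamma(n)/\Gamma(n+\beta)$. Moreover the terms $2^{pn}\Gamma(n)/\Gamma(n+\beta+j)$, $j=0,1,2,\dots$, have expansions in the powers $n^{-\beta-j},n^{-\beta-j-1},\dots$ times $2^{pn}$, so a finite combination of them matches any finite initial part of an expansion of this type. The obstruction appears when $n$ is replaced by a complex variable $z$ and $z\to-\infty$. Section~\ref{sec:idea} states the principle, carries it out on a model integral, and outlines the proof.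

\section{One growth rate in both directions}\label{sec:idea}

By the reflection formula,
\begin{equation}\label{eq:reflect-quot}
\rho^z\,\frac{\Gamma(z+a)}{\Gamma(z+b)}=\rho^z\,\frac{\Gamma(1-b-z)}{\Gamma(1-a-z)}\cdot\frac{\sin\pi(z+b)}{\sin\pi(z+a)} .
\end{equation}
As $z\to+\infty$ the left side is $\rho^z$ times a factor of polynomial size. As $z\to-\infty$ in integer steps the quotient of sines is constant, and the right side is again $\rho^z$ times a factor of polynomial size. A quotient of Gamma functions has a single exponential rate in both directions. To use this we must pass from an identity between sequences to an identity between analytic functions. That is impossible in general, since $\sin\pi z$ vanishes at all integers, but it is possible in the following class, where a function is determined by its asymptotic expansion.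

\begin{definition}\label{def:L}
For $\operatorname{Re}\beta>0$ let $\mathcal L_\beta$ be the set of functions $v(u)=u^{\beta-1}V(u)$ on $(0,\infty)$ such that $V$ is analytic in some connected open neighborhood of $[0,\infty)$ in $\mathbb C$ and $\int_0^\infty|v(u)|e^{-Cu}\,du<\infty$ for some real $C$. For $v\in\mathcal L_\beta$ and $\operatorname{Re}z$ large, $\hat v(z)=\int_0^\infty e^{-zu}v(u)\,du$ is the Laplace transform of $v$.
\end{definition}

\begin{proposition}\label{prop:rigid}
Let $\rho>\lambda>0$ and $v\in\mathcal L_\beta$. Suppose that $f$ has closed form and $f(n)=\rho^n\hat v(n)+O(\lambda^n)$. Then: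
\begin{enumerate}
\item for $\operatorname{Re}z$ large, $\rho^z\hat v(z)=T(z)$, where
\[
T(z)=\rho^z\sum_iC_i\prod_j\frac{\Gamma(z+a_{ij})}{\Gamma(z+b_{ij})}
\]
with a finite sum and finite products; in particular $T$ is meromorphic on $\mathbb C$;
\item there is $K$ such that, for every real $\nu_0$ outside a countable set, $T(-1-\nu)$ is finite and $T(-1-\nu)=O(\rho^{-\nu}\nu^K)$ as $\nu\to\infty$ through $\nu_0+\mathbb N$.
\end{enumerate}
\end{proposition}

The proof is in Section~\ref{sec:laplace}. To disprove a closed form it is therefore enough to continue $\rho^z\hat v(z)$ to the left and to find a rate other than $\rho^z$ there.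

\begin{example}\label{ex:model}
Let $a(z)=\int_0^2t^z(1+t)^{-1}\,dt$ for $\operatorname{Re}z>-1$. We show that $a(n)$ has no closed form. The substitution $t=2e^{-u}$ gives $a(z)=2^z\hat v(z)$ with $v(u)=2/(e^u+2)$. This function is analytic in the strip $|\operatorname{Im}u|<\pi$ and bounded on $[0,\infty)$, so $v\in\mathcal L_1$. For $-1<z<0$ the Beta integral gives $\int_0^\infty t^z(1+t)^{-1}dt=\Gamma(1+z)\Gamma(-z)=-\pi/\sin\pi z$, hence
\begin{equation}\label{eq:model}
a(z)=-\frac{\pi}{\sin\pi z}-\int_2^\infty\frac{t^z}{1+t}\,dt .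
\end{equation}
The last integral is holomorphic in $\operatorname{Re}z<0$, and for real $z<0$ it lies between $0$ and $\int_2^\infty t^{z-1}dt=2^z/|z|$. If $a(n)$ had closed form, the function $T$ of Proposition~\ref{prop:rigid} with $\rho=2$ would equal $a$ on $\operatorname{Re}z>-1$, and then the right side of \eqref{eq:model} on $\operatorname{Re}z<0$, by the identity theorem. For $\nu_0\notin\mathbb Z$ this gives $|T(-1-\nu)|\to\pi/|\sin\pi\nu_0|$ along $\nu_0+\mathbb N$, which contradicts $T(-1-\nu)=O(2^{-\nu}\nu^K)$.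
\end{example}

The recurrence $a(n)+a(n-1)=2^n/n$ carries two rates, $2^n$ and $(-1)^n$. On the right the larger base dominates; on the left the smaller base does, because $1^z$ is much larger than $2^z$ when $z\to-\infty$.

\begin{remark}\label{rem:ray}
Analyticity of $V$ along the whole ray cannot be weakened to analyticity near $0$. The function $\int_1^2t^z\,dt=(2^{z+1}-1)/(z+1)$ equals $2^z\hat v(z)$ with $v(u)=2e^{-u}$ for $u<\log2$ and $v(u)=0$ for $u>\log 2$. At integers it has closed form, and on the left it has size $1/|z|$.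
\end{remark}

The proof of Theorem~\ref{thm:main} follows the example. In Section~\ref{sec:saddle} we write $f_p(n)=\sum_{|m|<p/2}(-1)^{mn}A_m(n)$, where $A_m(n)$ is at most $\rho_m^n$ with $\rho_m=(2\cos\frac{\pi m}p)^p$, and we show that $A_0(z)=2^{pz}\hat v(z)$ with $v\in\mathcal L_{(p-1)/2}$. In Section~\ref{sec:left} we find the analogue of \eqref{eq:model}: a formula for $A_0$, proved on the interval $-1+\frac1p<z<0$, whose right side is meromorphic in $\operatorname{Re}z<0$. In Section~\ref{sec:growth} we show that this continuation is at least of size $\rho_M^z$, up to a power of $|z|$, where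
\begin{equation}\label{eq:M}
M=\lceil p/2\rceil-1
\end{equation}
is the largest integer below $p/2$, so that $\rho_M$ is the smallest of the $\rho_m$. For $p=2$ there is only $m=0$, and $M=0$. For $p=3$ the bases are $\rho_0=8$ and $\rho_{\pm1}=1$. In general $M\ge1$ exactly when $p\ge3$, and then $\rho_M<2^p$.

\section{Laplace transforms and hypergeometric terms}\label{sec:laplace}

We use the reflection formula $\Gamma(w)\Gamma(1-w)=\pi/\sin\pi w$, the Beta integral $\int_0^1t^{a-1}(1-t)^{b-1}dt=\Gamma(a)\Gamma(b)/\Gamma(a+b)$ for $\operatorname{Re}a,\operatorname{Re}b>0$, and Stirling's formula in three forms. For $|\arg w|\le\pi/2$ and $|w|\to\infty$,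
\begin{align}
\log\Gamma(w)&=(w-\tfrac12)\log w-w+O(1),\label{eq:S0}\\
\Gamma(w+a)/\Gamma(w+b)&=w^{a-b}\bigl(1+O(|w|^{-1})\bigr),\label{eq:S1}
\end{align}
the second uniformly for $a,b$ in a compact set; and for $x$ in a compact subset of $(0,\infty)$ and all real $\tau$,
\begin{equation}\label{eq:S2}
|\Gamma(x+i\tau)|\le C(1+|\tau|)^{x-1/2}e^{-\pi|\tau|/2}.
\end{equation}
We write $(z)_l=z(z+1)\cdots(z+l-1)=\Gamma(z+l)/\Gamma(z)$ and $(v*w)(u)=\int_0^uv(t)w(u-t)\,dt$.

\begin{lemma}\label{lem:L}
\begin{enumerate}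
\item[(a)] $\mathcal L_\beta$ is a vector space, and $\mathcal L_{\beta+1}\subset\mathcal L_\beta$.
\item[(b)] If $v\in\mathcal L_\beta$ and $w\in\mathcal L_\gamma$, then $v*w\in\mathcal L_{\beta+\gamma}$ and $\widehat{v*w}=\hat v\,\hat w$.
\item[(c)] (Watson's lemma.) If $v=u^{\beta-1}V\in\mathcal L_\beta$ and $v\not\equiv0$, then $V=u^jV_1$ with an integer $j\ge0$ and $V_1(0)\ne0$, and $\hat v(x)\sim V_1(0)\Gamma(\beta+j)\,x^{-\beta-j}$ as $x\to+\infty$. The leading coefficient is nonzero.
\item[(d)] If $\operatorname{Re}(b-a)>0$, then $\Gamma(z+a)/\Gamma(z+b)=\hat v(z)$ with $v\in\mathcal L_{b-a}$. If $P$ is a polynomial and $N>\deg P$, then $z^{-N}P(z)=\hat v(z)$ with $v\in\mathcal L_1$. For $N\ge1$, $z^{-N}$ is the transform of $u^{N-1}/(N-1)!\in\mathcal L_N$.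
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A sum of two functions $V$ is analytic on the connected component, containing $[0,\infty)$, of the intersection of their domains. The inclusion is $u^\beta V=u^{\beta-1}(uV)$.

(b) Let $v=u^{\beta-1}V$ and $w=u^{\gamma-1}W$. The substitution $t=su$ gives
\[
(v*w)(u)=u^{\beta+\gamma-1}\int_0^1s^{\beta-1}(1-s)^{\gamma-1}V(su)\,W((1-s)u)\,ds .
\]
Fix $u_0\ge0$. The set $\{su:0\le s\le1,\ |u-u_0|\le\epsilon\}$ is compact and lies within distance $\epsilon$ of $[0,u_0]$, so for small $\epsilon$ it lies in the domains of both $V$ and $W$. For $|u-u_0|<\epsilon$ the integrand is holomorphic in $u$ and bounded by a constant times $s^{\operatorname{Re}\beta-1}(1-s)^{\operatorname{Re}\gamma-1}$, so the integral is holomorphic. The union of these discs is a connected open neighborhood of $[0,\infty)$, and one formula defines the function on all of it. Fubini's theorem gives $\int|v*w|e^{-Cu}du\le\int|v|e^{-Cu}du\int|w|e^{-Cu}du$ and the product formula.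

(c) Since the domain of $V$ is connected and $V\not\equiv0$, the identity theorem shows that $V$ vanishes to finite order $j$ at $0$. Put $b=\beta+j$. On $[0,1]$ we have $v(u)=V_1(0)u^{b-1}+O(u^{\operatorname{Re}b})$. The part $u>1$ contributes $O(e^{-x})$ to $\hat v(x)$, because $e^{-xu}\le e^{-(x-C)}e^{-Cu}$ there for $x\ge C$, and the same holds for $\int_1^\infty e^{-xu}u^{b-1}du$. Hence $\hat v(x)=V_1(0)\Gamma(b)x^{-b}+O(x^{-\operatorname{Re}b-1})$.

(d) The Beta integral with $t=e^{-u}$ gives the first formula with $v(u)=e^{-au}(1-e^{-u})^{b-a-1}/\Gamma(b-a)$. The function $(1-e^{-u})/u$ has no zeros in the strip $|\operatorname{Im}u|<2\pi$ and is positive on $\mathbb R$, so it has an analytic logarithm in the strip that is real on $\mathbb R$. Thus $v/u^{b-a-1}$ is analytic in the strip, and $|v(u)|=O(e^{-u\operatorname{Re}a})$ at infinity. The other statements follow from $\int_0^\infty e^{-zu}u^l\,du=l!\,z^{-l-1}$.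
\end{proof}

Part (c) is the source of rigidity: a nonzero element of $\mathcal L_\beta$ cannot have an exponentially small transform. Next we bring hypergeometric terms into this class.

\begin{lemma}\label{lem:normal}
A hypergeometric term $t$ can be written, for large $n$, as
\[
t(n)=\Gamma(n)^k\rho^n\cdot C\prod_{i=1}^d\frac{\Gamma(n+a_i)}{\Gamma(n+b_i)},\qquad k\in\mathbb Z,\quad C,\rho\in\mathbb C\setminus\{0\}.
\]
For every sufficiently large integer $N$ there are $\beta$ with $\operatorname{Re}\beta>0$ and $v\in\mathcal L_\beta$ such that $C\prod_i\Gamma(z+a_i)/\Gamma(z+b_i)=z^N\hat v(z)$ for $\operatorname{Re}z$ large.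
\end{lemma}

\begin{proof}
Factor the term ratio as $\rho\prod_{i\le d'}(n+a_i)/\prod_{j\le d''}(n+b_j)$. The function $\rho^n\prod_i\Gamma(n+a_i)/\prod_j\Gamma(n+b_j)$ has the same ratio, so $t(n)$ is a constant multiple $C\ne0$ of it for large $n$. Put $k=d'-d''$, and adjoin $|k|$ parameters equal to $0$ to the shorter list; this extracts the factor $\Gamma(n)^k$. Choose integers $l_i\ge0$ with $\operatorname{Re}(b_i+l_i-a_i)>0$, and let $N>\sum_il_i$. Then
\[
z^{-N}C\prod_i\frac{\Gamma(z+a_i)}{\Gamma(z+b_i)}=\Bigl(z^{-N}C\prod_i(z+b_i)_{l_i}\Bigr)\prod_i\frac{\Gamma(z+a_i)}{\Gamma(z+b_i+l_i)} .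
\]
Each factor on the right is a transform by Lemma~\ref{lem:L}(d), and so is the product by (b), with $\beta=1+\sum_i(b_i+l_i-a_i)$.
\end{proof}

The terms of a closed form may cancel to high order. Terms with the same $k$, the same $\rho$ and $\beta$ congruent modulo $\mathbb Z$ can be added inside one space $\mathcal L_\beta$, where Watson's lemma controls the cancellation. Terms of different types may still have the same modulus, as $2^n$, $(-2)^n$ and $2^nn^i$ do, and we need to know that they cannot cancel each other.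

\begin{lemma}\label{lem:indep}
Let $(k_g,\rho_g,\beta_g)\in\mathbb Z\times(\mathbb C\setminus\{0\})\times\mathbb C$, $g\in\mathcal G$, be finitely many pairwise distinct triples, $\mathcal G\ne\emptyset$, and let $h_g(n)\sim c_g\Gamma(n)^{k_g}\rho_g^nn^{-\beta_g}$ with $c_g\ne0$. Let $(k,r,-b)$ be the lexicographic maximum of the triples $(k_g,|\rho_g|,-\operatorname{Re}\beta_g)$. Then $\sum_gh_g(n)$ is not $o(\Gamma(n)^kr^nn^{-b})$.
\end{lemma}

\begin{proof}
Suppose that it is, and divide by $\Gamma(n)^kr^nn^{-b}$. Let $\mathcal G^*$ be the set of $g$ that attain the maximum. The other terms become $o(1)$, so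
\[
\sum_{g\in\mathcal G^*}c_ge^{i\varphi_gn}n^{iy_g}=o(1),\qquad\rho_g=re^{i\varphi_g},\quad y_g=-\operatorname{Im}\beta_g,
\]
and the pairs $(\varphi_g\bmod2\pi,\,y_g)$, $g\in\mathcal G^*$, are pairwise distinct. The factors $e^{i\varphi n}$ oscillate on the scale of $n$ and the factors $n^{iy}$ on the scale of $\log n$, so we separate them by two averages. Fix $g_1\in\mathcal G^*$. Multiply by $e^{-i\varphi_{g_1}n}$ and average over the integers $X\le n<X+L$, where $X$ is a large integer and $L=\lfloor\sqrt X\rfloor$. On this range $n^{iy}=X^{iy}+O(L/X)$. The average of $e^{i\alpha n}$ is $1$ if $\alpha\equiv0\pmod{2\pi}$, and otherwise it has modulus at most $1/(L|\sin\frac\alpha2|)$. Hence $\sum c_gX^{iy_g}\to0$, with the sum over those $g\in\mathcal G^*$ with $\varphi_g\equiv\varphi_{g_1}$. This holds for real $X\to\infty$ as well, since $X^{iy}-\lfloor X\rfloor^{iy}=O(1/X)$. Put $X=e^s$, multiply by $e^{-iy_{g_1}s}$, and average over $0\le s\le S$. The $y_g$ in this sum are distinct, and the average of $e^{iys}$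 is $O(1/S)$ for $y\ne0$. As $S\to\infty$ the average tends to $c_{g_1}$, and also to $0$. This contradicts $c_{g_1}\ne0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]
(1) Let $f(n)=\sum_it_i(n)$ for large $n$. Take $N\ge1$ large enough for all $t_i$ in Lemma~\ref{lem:normal}, so that $t_i(n)=\Gamma(n)^{k_i}\rho_i^nn^N\hat v_i(n)$ with $v_i\in\mathcal L_{\beta_i}$. Also $\hat v(z)=z^N\hat w(z)$ with $w=v*\bigl(u^{N-1}/(N-1)!\bigr)\in\mathcal L_{\beta+N}$. The hypothesis reads
\begin{equation}\label{eq:hyp}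
\sum_i\Gamma(n)^{k_i}\rho_i^nn^N\hat v_i(n)-\rho^nn^N\hat w(n)=O(\lambda^n).
\end{equation}
Give the $i$th summand the type $(k_i,\rho_i,\beta_i\bmod\mathbb Z)$ and the last summand the type $(0,\rho,\beta\bmod\mathbb Z)$, which we call \emph{special}. Collect the summands of each type $g$. By Lemma~\ref{lem:L}(a) their functions all lie in $\mathcal L_\gamma$, where $\gamma$ is the exponent of least real part among them, so their sum is $\Gamma(n)^{k_g}\rho_g^nn^N\hat v_g(n)$ with $v_g\in\mathcal L_\gamma$. Discard the types with $v_g\equiv0$. By Lemma~\ref{lem:L}(c), each remaining sum is asymptotic to $c_g\Gamma(n)^{k_g}\rho_g^nn^{-\beta_g'}$ with $c_g\ne0$ and $\beta_g'$ in the residue class of the type. So the triples $(k_g,\rho_g,\beta'_g)$ are pairwise distinct.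

Suppose that the special type remains. Then the maximum $(k,r,-b)$ of Lemma~\ref{lem:indep} has $k\ge1$, or $k=0$ and $r\ge\rho>\lambda$. In both cases $\lambda^n=o(\Gamma(n)^kr^nn^{-b})$, and \eqref{eq:hyp} contradicts the lemma. Hence the special type was discarded: $w=\sum v_i$, summed over the $t_i$ of special type, for which $k_i=0$ and $\rho_i=\rho$. Taking transforms and multiplying by $\rho^zz^N$ gives (1).

(2) Apply \eqref{eq:reflect-quot} to each factor with $z=-1-\nu$. Exclude the countably many $\nu_0$ with $\nu_0-a_{ij}\in\mathbb Z$ for some $i,j$. Then no $\Gamma(z+a_{ij})$ has a pole at these points, and each quotient of sines is a finite constant along $\nu_0+\mathbb N$, since both sines change sign when $\nu$ increases by $1$. By \eqref{eq:S1}, $\Gamma(2+\nu-b)/\Gamma(2+\nu-a)=O(\nu^{\operatorname{Re}(a-b)})$.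
\end{proof}

\section{Splitting $f_p$ into saddle contributions}\label{sec:saddle}

From now on $p\ge3$ is fixed. Proposition~\ref{prop:rigid} needs an exact expression $2^{pn}\hat v(n)$ with an exponentially smaller error. We obtain it from the constant-term integral for $f_p$, cut along the zero set of the integrand. For an integer $m$ with $|m|<p/2$ let
\[
R_m=\Bigl\{\theta\in(-\pi,\pi)^p:\ \sum_i\theta_i=2\pi m\Bigr\},\qquad\rho_m=\Bigl(2\cos\frac{\pi m}p\Bigr)^p,
\]
parametrize $R_m$ by $(\theta_1,\dots,\theta_{p-1})$, and put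
\[
A_m(z)=(2\pi)^{1-p}\int_{R_m}\prod_{i=1}^p\Bigl(2\cos\frac{\theta_i}2\Bigr)^z\,d\theta_1\cdots d\theta_{p-1}\qquad(\operatorname{Re}z\ge0).
\]
The product is positive on $R_m$, so the power $z$ is unambiguous. For $p=3$ the lines $\theta_1+\theta_2=\pm\pi$ cut the square $(-\pi,\pi)^2$ into a hexagon, which is $R_0$, and two corner triangles, which are $R_{\pm1}$.

\begin{lemma}\label{lem:split}
\begin{enumerate}
\item $f_p(n)=\sum_{|m|<p/2}(-1)^{mn}A_m(n)$ for all integers $n\ge0$.
\item $0<A_m(x)\le\rho_m^x$ for real $x\ge0$.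
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The constant term of $\prod_{i<p}(1+x_i)^n\cdot(1+(x_1\cdots x_{p-1})^{-1})^n$ is $\sum_k\binom nk^{p-1}\binom nk$. Therefore
\[
f_p(n)=(2\pi)^{1-p}\int_{(-\pi,\pi)^{p-1}}\Bigl[\prod_{i<p}(1+e^{i\theta_i})\cdot\bigl(1+e^{-i(\theta_1+\dots+\theta_{p-1})}\bigr)\Bigr]^nd\theta .
\]
For almost every $(\theta_1,\dots,\theta_{p-1})$ there is a unique integer $m$ with $\theta_p:=2\pi m-\sum_{i<p}\theta_i\in(-\pi,\pi)$. Then $2\pi|m|=|\sum_{i\le p}\theta_i|<p\pi$, and since $1+e^{i\theta}=e^{i\theta/2}\,2\cos\frac\theta2$, the bracket equals $\prod_{i\le p}(1+e^{i\theta_i})=e^{i\pi m}\prod_{i\le p}2\cos\frac{\theta_i}2$.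

(2) The function $\log\cos\frac\theta2$ is concave on $(-\pi,\pi)$ and the mean of the $\theta_i$ on $R_m$ is $2\pi m/p$, so $\prod_i2\cos\frac{\theta_i}2\le\rho_m$ by Jensen's inequality. The parameter domain is a nonempty open subset of $(-\pi,\pi)^{p-1}$, of volume at most $(2\pi)^{p-1}$.
\end{proof}

The maximum on $R_m$ is attained at the point $\theta_1=\dots=\theta_p=2\pi m/p$, the saddle point that belongs to $A_m$. To write $A_0$ as a Laplace transform we take $u=-\log\prod_i\cos\frac{\theta_i}2$ as a new variable. In view of Remark~\ref{rem:ray}, the resulting density must be shown analytic along all of $[0,\infty)$. This holds because $u$ increases strictly from $0$ to $\infty$ on every ray from the origin of $R_0$. Near the origin $u$ is quadratic in the radius $r$, so we use $q=r^2$, in which the substitution is invertible at $0$ as well.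

\begin{lemma}\label{lem:A0}
There is $v\in\mathcal L_{(p-1)/2}$, with $v(u)=u^{(p-3)/2}V(u)$ and $V>0$ on $[0,\infty)$, such that $A_0(z)=2^{pz}\hat v(z)$ for $\operatorname{Re}z\ge0$.
\end{lemma}

\begin{proof}
\emph{The substitution.} The function $\cos(\sqrt y/2)$ is entire in $y$, and its zeros $\pi^2(2l+1)^2$ lie in $[\pi^2,\infty)$. So $\psi(y)=-\log\cos(\sqrt y/2)$, with $\psi(0)=0$, is analytic on the simply connected domain $\mathbb C\setminus[\pi^2,\infty)$. It is real for real $y<\pi^2$ and tends to $\infty$ as $y\uparrow\pi^2$. Also $\psi'>0$ on $(-\infty,\pi^2)$: it equals $\tan(\sqrt y/2)/(4\sqrt y)$ for $y>0$, $\frac18$ for $y=0$, and $\tanh(\sqrt{|y|}/2)/(4\sqrt{|y|})$ for $y<0$.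

For $\sigma=(\sigma_1,\dots,\sigma_{p-1})$ on the unit sphere $S^{p-2}$ put $\sigma_p=-\sum_{i<p}\sigma_i$ and $\ell(\sigma)=\pi/\max_{i\le p}|\sigma_i|$, a continuous function. The parameter domain of $R_0$ is $\{r\sigma:0\le r<\ell(\sigma)\}$. Let
\[
H(q,\sigma)=\sum_{i=1}^p\psi(q\sigma_i^2),\qquad\text{so that}\qquad\prod_{i=1}^p2\cos\frac{r\sigma_i}2=2^pe^{-H(r^2,\sigma)} .
\]
The function $H$ is holomorphic in $q\in\mathbb C\setminus[\ell(\sigma)^2,\infty)$, and $H$ and $\partial_qH$ are jointly continuous. For real $q<\ell(\sigma)^2$ we have $\partial_qH=\sum_i\sigma_i^2\psi'(q\sigma_i^2)>0$. Moreover $H(0,\sigma)=0$, and $H\to\infty$ as $q\uparrow\ell(\sigma)^2$. So for each $u\ge0$ the equation $H(q,\sigma)=u$ has exactly one real solution $q<\ell(\sigma)^2$; call it $Q(u,\sigma)\ge0$. In polar coordinates $r^{p-2}dr=\frac12q^{(p-3)/2}dq$, and the substitution $q=Q(u,\sigma)$ gives $A_0(z)=2^{pz}\hat v(z)$ with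
\[
v(u)=\tfrac12(2\pi)^{1-p}\int_{S^{p-2}}Q(u,\sigma)^{(p-3)/2}\,\partial_uQ(u,\sigma)\,d\sigma .
\]
The integrand is positive for $u>0$, and $\int_0^\infty v\,du=A_0(0)<\infty$, which justifies the interchange of integrals for $\operatorname{Re}z\ge0$.

\emph{Extension of $Q$.} Fix $u_0\ge0$ and $\sigma_0$, and let $q_0=Q(u_0,\sigma_0)$, a simple zero of $H(\cdot,\sigma_0)-u_0$. Choose a closed disc $\Delta=\{|q-q_0|\le\eta\}$ with $q_0+\eta<\ell(\sigma_0)^2$ that contains no other zero, and let $2\epsilon>0$ be the minimum of $|H(q,\sigma_0)-u_0|$ on $\partial\Delta$. Choose a neighborhood $\mathcal N$ of $\sigma_0$ in which $q_0+\eta<\ell(\sigma)^2$ and $|H(q,\sigma)-H(q,\sigma_0)|<\epsilon$ on $\partial\Delta$. For $|u-u_0|<\epsilon$ and $\sigma\in\mathcal N$, Rouch\'e's theorem shows that $H(\cdot,\sigma)-u$ has exactly one zero in $\Delta$, a simple one, and the residue theorem gives its position: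
\[
\tilde Q(u,\sigma)=\frac1{2\pi i}\oint_{\partial\Delta}\frac{q\,\partial_qH(q,\sigma)}{H(q,\sigma)-u}\,dq .
\]
This is holomorphic in $u$, and $\tilde Q$ and $\partial_u\tilde Q$ are jointly continuous. For real $u$ the zero is real, because $H(\bar q,\sigma)=\overline{H(q,\sigma)}$ and the zero is unique. Hence $\tilde Q=Q$ for real $u\ge0$. Cover the sphere by finitely many sets $\mathcal N$ and let $\epsilon(u_0)$ be the least $\epsilon$. Where two sets $\mathcal N$ overlap, the two extensions agree on a real interval, hence on the disc. So $Q(\cdot,\sigma)$ extends holomorphically to $|u-u_0|<\epsilon(u_0)$ for all $\sigma$, with $Q$ and $\partial_uQ$ jointly continuous.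

\emph{The power $(p-3)/2$.} For even $p$ this exponent is not an integer, and $Q$ vanishes at $u=0$, so we factor out $u$. Let $E(u,\sigma)=Q(u,\sigma)/u$. If $u_0>0$, take $\epsilon(u_0)<u_0$. If $u_0=0$, then $E(u,\sigma)=\int_0^1\partial_uQ(su,\sigma)\,ds$ on the disc, with $E(0,\sigma)=1/\partial_qH(0,\sigma)>0$. In both cases $E$ is holomorphic in $u$, jointly continuous, and positive for real $u\ge0$. By compactness of the sphere we may shrink $\epsilon(u_0)$ so that $\operatorname{Re}E>0$ on the disc for all $\sigma$. With the principal power,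
\[
V(u)=\tfrac12(2\pi)^{1-p}\int_{S^{p-2}}E(u,\sigma)^{(p-3)/2}\,\partial_uQ(u,\sigma)\,d\sigma
\]
is holomorphic on each disc and positive for real $u\ge0$. Two overlapping discs have a convex intersection that contains an interval of $[0,\infty)$, so these functions define one analytic function on the union of the discs, a connected open neighborhood of $[0,\infty)$. Finally $v(u)=u^{(p-3)/2}V(u)$.
\end{proof}

For $0<|m|<p/2$ we have $\rho_m\le\rho_1<2^p$, so Lemmas~\ref{lem:split} and~\ref{lem:A0} give
\begin{equation}\label{eq:main-term}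
f_p(n)=2^{pn}\hat v(n)+O(\rho_1^n).
\end{equation}
With Lemma~\ref{lem:L}(c) this yields the asymptotic formula of the introduction, with $c=V(0)\Gamma(\frac{p-1}2)$.

\section{Continuation of $A_0$ to the left half plane}\label{sec:left}

\subsection{$A_0$ as an integral of binomial coefficients}
The integral that defines $A_0$ is $(p-1)$-dimensional, and its integrand blows up on the boundary of $R_0$ when $\operatorname{Re}z<0$. It is, however, a $p$-fold convolution evaluated at $0$, and the Fourier transform turns it into a one-dimensional integral of Gamma functions. For $\operatorname{Re}z>-1$ let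
\[
D_z(u)=\frac{\Gamma(z+1)}{\Gamma(1+\frac z2+u)\,\Gamma(1+\frac z2-u)},
\]
an entire and even function of $u$. It interpolates the binomial coefficients: $D_n(k-\frac n2)=\binom nk$. Cauchy's formula \cite[5.12.5]{DLMF} states that for $\operatorname{Re}a>0$
\[
\int_0^{\pi/2}\cos^{a-1}t\,\cos bt\,dt=\frac{\pi}{2^a\,a\,B\bigl(\frac{a+b+1}2,\frac{a-b+1}2\bigr)},\qquad B(x,y)=\frac{\Gamma(x)\Gamma(y)}{\Gamma(x+y)} .
\]
With $a=z+1$, $b=2u$ the right side is $\pi2^{-z-1}D_z(u)$, and with $\theta=2t$ we get
\begin{equation}\label{eq:cauchy}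
D_z(u)=\frac1{2\pi}\int_{-\pi}^\pi\Bigl(2\cos\frac\theta2\Bigr)^ze^{i\theta u}\,d\theta .
\end{equation}
The reflection formula applied to $\Gamma(1+\frac z2-u)$ gives
\begin{equation}\label{eq:DG}
D_z(u)=G(u)\sin\pi\bigl(u-\tfrac z2\bigr),\qquad G(u)=\frac{\Gamma(z+1)}\pi\cdot\frac{\Gamma(u-\frac z2)}{\Gamma(1+\frac z2+u)} .
\end{equation}

\begin{lemma}\label{lem:J}
The function $J(z)=\int_{-\infty}^\infty D_z(u)^p\,du$ is holomorphic in $\operatorname{Re}z>-1+\frac1p$, and $J(z)=A_0(z)$ for real $z>0$.
\end{lemma}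

Thus $A_0(n)$ is $f_p(n)$ with the sum over $k$ replaced by an integral.

\begin{proof}
Let $z$ range over a compact subset of $\operatorname{Re}z>-1$. For large real $u$, \eqref{eq:S1} gives $G(u)=O(u^{-\operatorname{Re}z-1})$ uniformly, and the sine in \eqref{eq:DG} is bounded by $\cosh(\frac\pi2\operatorname{Im}z)$. For bounded $u$, $D_z(u)$ is bounded by continuity. As $D_z$ is even, $|D_z(u)|\le C(1+|u|)^{-\operatorname{Re}z-1}$ on $\mathbb R$. So the integral converges locally uniformly where $p(\operatorname{Re}z+1)>1$.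

For real $z>0$ let $h(\theta)=(2\cos\frac\theta2)^z$ for $|\theta|<\pi$ and $h(\theta)=0$ otherwise. It is continuous with compact support, and so is its $p$-fold convolution $h^{*p}$ on $\mathbb R$. By \eqref{eq:cauchy}, $\int h^{*p}(\phi)e^{i\phi u}d\phi=(2\pi)^pD_z(u)^p$, which is integrable. Fourier inversion at $\phi=0$ gives $h^{*p}(0)=(2\pi)^{p-1}J(z)$, and $h^{*p}(0)=(2\pi)^{p-1}A_0(z)$ by the definition of $A_0$.
\end{proof}

\subsection{Rotating the contour}
The integral $J$ reaches the interval $-1+\frac1p<z<0$ and diverges further left, because $D_z(u)$ decays only like a power of $u$. On the imaginary axis a product $\Gamma(\xi+u)\Gamma(\xi-u)$ decays exponentially for every $\xi>0$, which suggests turning the contour through a right angle. Write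
\[
z=-1-\nu,\qquad\xi=\frac{1+\nu}2=-\frac z2,\qquad\delta(\nu)=\Bigl(\frac{\Gamma(-\nu)}{2\pi^2}\Bigr)^p,
\]
and for $\operatorname{Re}\nu>-1$, that is, $\operatorname{Re}z<0$, put
\[
b_\nu(\tau)=\Gamma(\xi+i\tau)\Gamma(\xi-i\tau),\qquad Y_s(\nu)=\int_0^\infty b_\nu(\tau)^pe^{\pi s\tau}\,d\tau .
\]
By \eqref{eq:S2}, $|b_\nu(\tau)|\le C(1+\tau)^{\operatorname{Re}\nu}e^{-\pi\tau}$ for $\tau\ge0$, locally uniformly in $\nu$. Hence \emph{for $s<p$ the function $Y_s$ is holomorphic in $\operatorname{Re}\nu>-1$}. For $s=p$ the bound on the integrand is $(1+\tau)^{p\operatorname{Re}\nu}$, which gives convergence of $Y_p(\nu)$ only for $-1<\operatorname{Re}\nu<-\frac1p$. For real $\nu$ we have $b_\nu=|\Gamma(\xi+i\tau)|^2>0$ and $Y_s>0$.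

The sine in \eqref{eq:DG} grows exponentially off the real axis, so $D_z^p$ cannot be rotated as a whole. We expand the power of the sine into exponentials $e^{i\pi ru}$ and rotate each of them to the side where it is bounded. By conjugation it is enough to treat $r\ge0$. The term $r=0$ produces $Y_p$, which has to be eliminated.

\begin{lemma}\label{lem:rotate}
Let $-1<\nu<-\frac1p$ and $I(r)=\int_0^\infty G(u)^pe^{i\pi ru}\,du$ for real $r$. Then $I(-r)=\overline{I(r)}$, and:
\begin{enumerate}
\item for $r\ge0$, $\displaystyle I(r)=i\delta\sum_{l=0}^p\binom ple^{i\pi\nu(p-2l)/2}\,Y_{p-2l-r}(\nu)$;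
\item if $\cos\frac{\pi p\nu}2\ne0$, then $\displaystyle I(0)=\frac\delta{\cos(\pi p\nu/2)}\sum_{l=1}^p\binom pl\sin(\pi l\nu)\,Y_{p-2l}(\nu)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Here $-1+\frac1p<z<0$, and $G(u)=\pi^{-1}\Gamma(-\nu)\,\Gamma(u+\xi)/\Gamma(u+1-\xi)$ with $\xi>0$. The condition $z<0$ puts the poles $u=-\xi,-\xi-1,\dots$ in the left half plane, so $G$ is analytic on $\operatorname{Re}u\ge0$, and \eqref{eq:S1} gives $|G(u)|\le C(1+|u|)^{-z-1}$ there. The condition $p(z+1)>1$ makes $I(r)$ absolutely convergent. As $G$ is real on $[0,\infty)$, $I(-r)=\overline{I(r)}$.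

(1) For $r\ge0$ we have $|e^{i\pi ru}|\le1$ in the first quadrant, and the quarter circle of radius $R$ contributes $O(R^{1-p(z+1)})\to0$. By Cauchy's theorem $I(r)=i\int_0^\infty G(i\tau)^pe^{-\pi r\tau}d\tau$. The reflection formula gives $1/\Gamma(u+1-\xi)=\pi^{-1}\Gamma(\xi-u)\sin\pi(u+1-\xi)$, and $\sin\pi(u+1-\xi)=\sin\pi(u+\frac12-\frac\nu2)=\cos\pi(u-\frac\nu2)$. At $u=i\tau$,
\[
G(i\tau)=\frac{\Gamma(-\nu)}{2\pi^2}\,b_\nu(\tau)\Bigl(e^{\pi\tau+i\pi\nu/2}+e^{-\pi\tau-i\pi\nu/2}\Bigr).
\]
Expand the $p$th power. All indices $p-2l-r$ are at most $p$, so each integral converges.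

(2) Put $\omega_l=\pi\nu(p-2l)/2$ and $\Sigma=\sum_l\binom ple^{i\omega_l}Y_{p-2l}$. Both $I(0)=i\delta\Sigma$ and $\delta>0$ are real, so $\operatorname{Re}\Sigma=0$ and $I(0)=-\delta\operatorname{Im}\Sigma$. The first relation reads $Y_p\cos\omega_0=-\sum_{l\ge1}\binom pl\cos\omega_l\,Y_{p-2l}$. Inserting it into the second one multiplied by $\cos\omega_0$, we get
\[
\cos\omega_0\,I(0)=-\delta\sum_{l\ge1}\binom pl\bigl[\sin\omega_l\cos\omega_0-\sin\omega_0\cos\omega_l\bigr]Y_{p-2l},
\]
and the bracket is $\sin(\omega_l-\omega_0)=-\sin\pi l\nu$.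
\end{proof}

\subsection{The case $p=3$}
Since $D_z$ is even, $J=2\int_0^\infty G^3\sin^3\pi(u+\xi)\,du$. From $4\sin^3x=3\sin x-\sin3x$ and the reality of $G$,
\[
J(-1-\nu)=\tfrac32\operatorname{Im}\bigl(e^{i\pi\xi}I(1)\bigr)-\tfrac12\operatorname{Im}\bigl(e^{3i\pi\xi}I(3)\bigr).
\]
Here $e^{i\pi\xi}=ie^{i\pi\nu/2}$ and $e^{3i\pi\xi}=-ie^{3i\pi\nu/2}$, so Lemma~\ref{lem:rotate}(1) gives
\begin{align*}
\operatorname{Im}\bigl(e^{i\pi\xi}I(1)\bigr)&=-\delta\sum_{l=0}^3\binom3l\sin\pi\nu(2-l)\,Y_{2-2l}=-\delta\bigl[\sin2\pi\nu\,Y_2+3\sin\pi\nu\,Y_0-\sin\pi\nu\,Y_{-4}\bigr],\\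
\operatorname{Im}\bigl(e^{3i\pi\xi}I(3)\bigr)&=\delta\sum_{l=0}^3\binom3l\sin\pi\nu(3-l)\,Y_{-2l}=\delta\bigl[\sin3\pi\nu\,Y_0+3\sin2\pi\nu\,Y_{-2}+3\sin\pi\nu\,Y_{-4}\bigr].
\end{align*}
The terms in $Y_{-4}$ cancel, and for $-1<\nu<-\frac13$
\begin{equation}\label{eq:p3}
J(-1-\nu)=-\frac12\Bigl(\frac{\Gamma(-\nu)}{2\pi^2}\Bigr)^3\Bigl[3\sin2\pi\nu\,(Y_2+Y_{-2})+(\sin3\pi\nu+9\sin\pi\nu)\,Y_0\Bigr].
\end{equation}
All indices are below $3$, so the right side is meromorphic in $\operatorname{Re}\nu>-1$. The coefficients are periodic, and the coefficient of the largest integral $Y_2$ is not identically zero. These are the three properties that we need for every $p$.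

\subsection{General $p$}

\begin{proposition}\label{prop:cont}
Let $M$ be as in \eqref{eq:M}. There are finitely many functions $\alpha_s(\nu)$, indexed by even integers $s\le2M$, which are meromorphic on $\mathbb C$ with poles at most at the zeros of $\cos\frac{\pi p\nu}2$, satisfy $\alpha_s(\nu+2)=\alpha_s(\nu)$ and $\alpha_{2M}\not\equiv0$, and are such that
\begin{equation}\label{eq:cont}
J(-1-\nu)=2(2i)^{-p}\,\delta(\nu)\sum_s\alpha_s(\nu)Y_s(\nu)
\end{equation}
for $-1<\nu<-\frac1p$ with $\cos\frac{\pi p\nu}2\ne0$. The right side is meromorphic in $\operatorname{Re}\nu>-1$.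
\end{proposition}

\begin{proof}
We have $J=2\int_0^\infty G^p\sin^p\pi(u+\xi)\,du$ and $\sin^px=(2i)^{-p}\sum_j(-1)^j\binom pje^{i(p-2j)x}$, so
\begin{equation}\label{eq:expand}
J(-1-\nu)=2(2i)^{-p}\sum_{j=0}^p(-1)^j\binom pje^{i\pi\xi(p-2j)}I(p-2j).
\end{equation}
Let $0\le j<p/2$, that is, $0\le j\le M$. Lemma~\ref{lem:rotate}(1) with $r=p-2j$ shows that the $j$th term of the sum equals $\delta(-1)^j\binom pj\sum_l\binom pl\,ie^{i\varphi_{j,l}}Y_{2j-2l}$, where
\[
\varphi_{j,l}=\pi\xi(p-2j)+\tfrac{\pi\nu}2(p-2l)=\tfrac\pi2(p-2j)+\pi\nu(p-j-l).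
\]
Since $I(-r)=\overline{I(r)}$, the term with index $p-j$ is $(-1)^p$ times the complex conjugate of the term with index $j$. For real $\varphi$ we have $ie^{i\varphi}+(-1)^p\,\overline{ie^{i\varphi}}=\chi(\varphi)$, where $\chi(\varphi)=-2\sin\varphi$ for even $p$ and $\chi(\varphi)=2i\cos\varphi$ for odd $p$. For even $p$ the middle term $j=p/2$ is left over, and we use Lemma~\ref{lem:rotate}(2) for it. Thus the sum in \eqref{eq:expand} is $\delta$ times
\begin{equation}\label{eq:alpha}
\sum_{j=0}^M(-1)^j\binom pj\sum_{l=0}^p\binom pl\chi(\varphi_{j,l})\,Y_{2j-2l}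
+\epsilon_p\,\frac{(-1)^{p/2}\binom p{p/2}}{\cos(\pi p\nu/2)}\sum_{l=1}^p\binom pl\sin(\pi l\nu)\,Y_{p-2l},
\end{equation}
where $\epsilon_p=1$ for even $p$ and the second part is absent for odd $p$. Let $\alpha_s$ be the coefficient of $Y_s$. The indices are even. In the first part they are at most $2M$, and in the second part at most $p-2=2M$. The functions $\chi(\varphi_{j,l})$ and $\sin\pi l\nu$ are entire in $\nu$. Under $\nu\mapsto\nu+2$ the arguments $\varphi_{j,l}$ and $\pi l\nu$ change by multiples of $2\pi$, and so does $\pi p\nu/2$ for even $p$. As $2M<p$, all $Y_s$ are holomorphic in $\operatorname{Re}\nu>-1$.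

It remains to compute $\alpha_{2M}$. In the first part the index $2M$ arises only from $j=M$, $l=0$, and in the second part only from $l=1$.

\emph{Odd $p$.} Here $M=\frac{p-1}2$ and $\varphi_{M,0}=\frac\pi2+\pi\nu\frac{p+1}2$, so
\[
\alpha_{2M}(\nu)=-2i\,(-1)^{M}\binom pM\sin\frac{\pi(p+1)\nu}2\not\equiv0 .
\]

\emph{Even $p$.} Here $M=\frac p2-1$, $\varphi_{M,0}=\pi+\pi\nu(\frac p2+1)$ and $\chi(\varphi_{M,0})=2\sin\pi\nu(\frac p2+1)$, so
\[
\alpha_{2M}(\nu)=(-1)^{p/2}\left[\binom p{p/2}\frac{p\sin\pi\nu}{\cos(\pi p\nu/2)}-2\binom p{p/2-1}\sin\pi\nu\bigl(\tfrac p2+1\bigr)\right].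
\]
This function has a pole at $\nu=\frac1p$, because the cosine vanishes there and $\sin\frac\pi p\ne0$. Hence $\alpha_{2M}\not\equiv0$.
\end{proof}

\section{Growth on the left and proof of the theorem}\label{sec:growth}

Along a progression of difference $2$ the coefficients $\alpha_s$ are constant, and $|\Gamma(-\nu)|$ is a constant multiple of $1/\Gamma(1+\nu)$. So the size of \eqref{eq:cont} is governed by the positive numbers $Y_s(\nu)\Gamma(1+\nu)^{-p}$. We need that $Y_{2M}$ outweighs the other integrals, so that no cancellation occurs, and a lower bound for it.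

\begin{lemma}\label{lem:Y}
Let $\nu\to+\infty$ through real values.
\begin{enumerate}
\item $Y_s(\nu)/Y_{2M}(\nu)\to0$ for each $s<2M$.
\item There is $C$ such that $Y_{2M}(\nu)\,\Gamma(1+\nu)^{-p}\ge\nu^{-C}\rho_M^{-\nu}$ for all large $\nu$.
\end{enumerate}
\end{lemma}

\begin{proof}
By \cite[5.8.3]{DLMF},
\[
b_\nu(\tau)=|\Gamma(\xi+i\tau)|^2=\Gamma(\xi)^2\prod_{k\ge0}\Bigl(1+\frac{\tau^2}{(\xi+k)^2}\Bigr)^{-1}.
\]
So $b_\nu$ is decreasing on $\tau\ge0$. Since $\sum_{k\ge0}(\xi+k)^{-2}\le\xi^{-2}+\xi^{-1}$, we have $b_\nu(\tau)/b_\nu(0)\to1$ for each fixed $\tau$. Thus $b_\nu$ is almost constant on every bounded interval, and the weight $e^{2\pi M\tau}$, which grows because $M\ge1$, pushes the mass of $Y_{2M}$ out to infinity.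

(1) Let $L>0$. Splitting the integral at $L$ gives
\[
Y_s\le b_\nu(0)^p\,\frac{e^{2\pi ML}-1}{2\pi M}+e^{-\pi(2M-s)L}\,Y_{2M},
\qquad
Y_{2M}\ge\int_0^{2L}b_\nu^pe^{2\pi M\tau}d\tau\ge b_\nu(2L)^p\,\frac{e^{4\pi ML}-1}{2\pi M}.
\]
Dividing and using $b_\nu(0)/b_\nu(2L)\to1$, we obtain
\[
\limsup_{\nu\to\infty}\frac{Y_s}{Y_{2M}}\le\frac1{e^{2\pi ML}+1}+e^{-\pi(2M-s)L},
\]
and the right side tends to $0$ as $L\to\infty$.

(2) Fix $\phi\in(0,\frac\pi2)$ and let $\tau_0=\xi\tan\phi$, so that $\xi+i\tau_0=\xi\sec\phi\,e^{i\phi}$. The real part of \eqref{eq:S0} gives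
\[
\log b_\nu(\tau_0)=(2\xi-1)\log(\xi\sec\phi)-2\tau_0\phi-2\xi+O(1),\qquad
\log\Gamma(2\xi)=(2\xi-\tfrac12)\log2\xi-2\xi+O(1),
\]
and $2\xi=1+\nu$. Therefore
\[
\log\frac{b_\nu(\tau_0)^pe^{2\pi M\tau_0}}{\Gamma(1+\nu)^p}=2\xi\bigl[-p\log(2\cos\phi)+(\pi M-p\phi)\tan\phi\bigr]+O(\log\xi).
\]
The derivative of the bracket in $\phi$ is $(\pi M-p\phi)\sec^2\phi$, so the best choice is $\phi=\pi M/p$, which lies in $(0,\frac\pi2)$. With it the bracket equals $-\log\rho_M$. Since $b_\nu$ is decreasing, for $\tau_0\ge1$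
\[
Y_{2M}\ge\int_{\tau_0-1}^{\tau_0}b_\nu^pe^{2\pi M\tau}d\tau\ge e^{-2\pi M}\,b_\nu(\tau_0)^pe^{2\pi M\tau_0}.
\]
Hence $\log\bigl(Y_{2M}\Gamma(1+\nu)^{-p}\bigr)\ge-(1+\nu)\log\rho_M-O(\log\nu)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $f_p$ has closed form. By \eqref{eq:main-term}, Proposition~\ref{prop:rigid} applies with $\rho=2^p$ and $\lambda=\rho_1$, and it provides a meromorphic function $T$ on $\mathbb C$ with $T(x)=A_0(x)$ for large real $x$. By Lemma~\ref{lem:J} and the identity theorem, $T=J$ on $\operatorname{Re}z>-1+\frac1p$. So $T(-1-\nu)$ equals the right side of \eqref{eq:cont} on an interval, up to finitely many points. Both functions are meromorphic in $\operatorname{Re}\nu>-1$, hence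
\begin{equation}\label{eq:T}
T(-1-\nu)=2(2i)^{-p}\Bigl(\frac{\Gamma(-\nu)}{2\pi^2}\Bigr)^p\sum_s\alpha_s(\nu)Y_s(\nu)\qquad(\operatorname{Re}\nu>-1).
\end{equation}
Choose a real $\nu_0>0$, $\nu_0\notin\mathbb Z$, outside the countable set of Proposition~\ref{prop:rigid}(2), with $\cos\frac{\pi p\nu_0}2\ne0$ and $\alpha_{2M}(\nu_0)\ne0$. This excludes only countably many values, since $\alpha_{2M}$ is meromorphic and not identically zero. Let $\nu\to\infty$ through $\nu_0+2\mathbb N$. At these points $\alpha_s(\nu)=\alpha_s(\nu_0)$ is finite, and Lemma~\ref{lem:Y}(1) gives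
\[
\sum_s\alpha_s(\nu)Y_s(\nu)=\bigl(\alpha_{2M}(\nu_0)+o(1)\bigr)Y_{2M}(\nu).
\]
By reflection, $|\Gamma(-\nu)|=\pi/\bigl(|\sin\pi\nu_0|\,\Gamma(1+\nu)\bigr)$. So \eqref{eq:T} and Lemma~\ref{lem:Y}(2) give, with some $c_0>0$ and for all large such $\nu$,
\[
|T(-1-\nu)|\ge c_0\,\Gamma(1+\nu)^{-p}\,Y_{2M}(\nu)\ge c_0\,\nu^{-C}\rho_M^{-\nu}.
\]
On the other hand $|T(-1-\nu)|=O(2^{-p\nu}\nu^K)$ along the same sequence by Proposition~\ref{prop:rigid}(2). Since $p\ge3$, we have $1\le M<p/2$ and $0<\rho_M<2^p$, so the lower bound exceeds the upper bound by an exponentially growing factor. This contradiction proves the theorem.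
\end{proof}

For $p=3$ the comparison is between $\nu^{-C}$, coming from the term $Y_2$ in \eqref{eq:p3}, and $8^{-\nu}\nu^K$.

\begin{remark}
The hypothesis $p\ge3$ is needed for $M\ge1$, that is, for the existence of a second saddle point. For $p=2$ the set $R_0$ is the segment $\theta_2=-\theta_1$, and \eqref{eq:cauchy} with the duplication formula gives
\[
A_0(z)=\frac1{2\pi}\int_{-\pi}^\pi\Bigl(2\cos\frac\theta2\Bigr)^{2z}d\theta=D_{2z}(0)=\frac{\Gamma(2z+1)}{\Gamma(z+1)^2}=4^z\,\frac{\Gamma(z+\frac12)}{\sqrt\pi\,\Gamma(z+1)} .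
\]
This is a function of the form $T$, with the single rate $4^z=\rho_0^z=\rho_M^z$ in both directions.
\end{remark}

\begin{thebibliography}{9}

\bibitem{DLMF}
DLMF, formulas 5.8.3 and 5.12.5.

\bibitem{AB}
Petkov\v{s}ek, Wilf and Zeilberger, \emph{A=B}.

\bibitem{source}
\emph{When can the sum of $(1/p)$th of the binomial coefficients have closed form?},
\texttt{http://www.combinatorics.org/Volume\_4/PDF/v4i2r21.pdf}

\end{thebibliography}
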